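\title{A dichotomy for identity checking in finite aperiodic monoids with commuting idempotents}

\begin{abstract}
Let $M$ be a finite aperiodic monoid whose idempotents commute. We consider two decision problems: whether an identity $u\approx v$ holds in $M$, and whether a word represents the zero of the relatively free monoid of $M$. We show that both problems are co-NP-complete if the six-element monoid $B_2^1$ lies in the pseudovariety generated by $M$, and that both are in P otherwise. Under the assumption $\mathrm P\ne\mathrm{NP}$ this proves a conjectured characterization of the co-NP-complete cases. The hardness proof turns words into edge-labeled graphs colored by idempotents and encodes 3-SAT by gluing cubes of bounded size. For identity checking, the dichotomy extends to all finite aperiodic block groups.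
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $M$ be a finite monoid. A word over an alphabet of variables takes a value in $M$ under each assignment of elements of $M$ to the variables; the empty word has value $1$. We write $u\approx_M v$, and say that the identity $u\approx v$ holds in $M$, if $u$ and $v$ take the same value under every assignment. The \emph{identity-checking problem} TERM-EQ$(M)$ has as instance a pair of words $u,v$, of size $|u|+|v|$, and asks whether $u\approx_M v$. The monoid is fixed and is not part of the input. An assignment that separates $u$ from $v$ can be checked in polynomial time, so TERM-EQ$(M)$ is always in co-NP, and the question is for which $M$ it is co-NP-complete. Completeness is meant throughout with respect to polynomial-time many-one reductions. Sometimes the exponentially many assignments need not be searched: for $M=\{0,1\}$ under multiplication, $u\approx_M v$ holds exactly when $u$ and $v$ contain the same variables.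

A monoid is \emph{aperiodic} if all its subgroups are trivial. A finite monoid $M$ is aperiodic if and only if $x^{k+1}\approx_M x^k$ for some integer $k\ge1$. We always fix such a $k$; then $m^j=m^k$ for all $m\in M$ and $j\ge k$, and $m^k$ is idempotent. Let $F_n(M)$ be the free monoid on $x_1,\dots,x_n$ in the variety generated by $M$, that is, the quotient of the monoid of all words in $x_1,\dots,x_n$ by $\approx_M$. If the idempotents of $M$ commute, the factors of
\[
\theta_n=x_1^k\cdots x_n^k
\]
can be permuted, so $x_i\theta_n\approx_M\theta_n\approx_M\theta_nx_i$ for all $i$, and $\theta_n$ is the zero of $F_n(M)$. For such $M$ the problem FREE-$\theta(M)$ has as instance a pair $\{w,n\}$, where $w$ is a word in $x_1,\dots,x_n$, of size $|w|$, and asks whether $w\approx_M\theta_n$, that is, whether $w$ represents the zero of $F_n(M)$. It is identity checking with the right-hand side fixed in its most degenerate form, so hardness of FREE-$\theta(M)$ is the stronger hardness statement.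

The five-element Brandt semigroup is $B_2=\{a,b,ab,ba,0\}$ with $aba=a$, $bab=b$, $a^2=b^2=0$. The \emph{Perkins monoid} $B_2^1$ is obtained from it by adjoining an identity element. Equivalently, $B_2^1$ consists of the four $2\times2$ matrix units, the zero matrix and the identity matrix, with $a=E_{12}$ and $b=E_{21}$. It satisfies $x^3\approx x^2$, and its idempotents $1,ab,ba,0$ are diagonal matrices, so they commute.

\begin{example}\label{ex:alt}
Let $M=B_2^1$, $k=2$, and let $w$ contain each of $x_1,\dots,x_n$. If all variables get idempotent values, then $w$ and $\theta_n$ both evaluate to the product of these values. If some variable gets the value $a$ or $b$, then $\theta_n$ evaluates to $0$. If $w$ is then nonzero, it stays nonzero when every idempotent value is replaced by $1$, since this does not decrease any matrix entry. A product of $a$'s and $b$'s is nonzero exactly when it alternates. So $w$ fails to represent the zero if and only if there are disjoint sets $A,B$ of variables, not both empty, such that after deleting from $w$ all other letters, the letters from $A$ and from $B$ alternate. For instance $xyxy$ is not the zero ($A=\{x\}$,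 $B=\{y\}$), while $xyyx$ is: the factor $yy$ forces us to delete $y$, and then $xx$ does not alternate.
\end{example}

In this example the values of the prefixes of a word can switch between two states ($a,ab,a,ab,\dots$) any number of times, and the choice of $A$ and $B$ is a global combinatorial choice. It is natural to guess that this is the only source of hardness. To say that $M$ can imitate $B_2^1$, recall that a \emph{pseudovariety} is a class of finite monoids closed under submonoids, homomorphic images and finite direct products. Let $\mathsf V(M)$ be the smallest pseudovariety containing $M$. Every member of $\mathsf V(M)$ satisfies every identity of $M$. The following conjecture is posed in \cite{perkins}.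

\medskip\noindent\textbf{Conjecture.} \emph{Assume $\mathrm P\ne\mathrm{NP}$, and let $M$ be a finite aperiodic monoid with commuting idempotents. Then \textup{TERM-EQ}$(M)$ is co-NP-complete if and only if \textup{FREE-}$\theta(M)$ is co-NP-complete, if and only if $B_2^1\in\mathsf V(M)$.}

\medskip
We prove an unconditional dichotomy.

\begin{theorem}\label{thm:main}
Let $M$ be a finite aperiodic monoid with commuting idempotents.
\begin{itemize}
\item[(a)] If $B_2^1\in\mathsf V(M)$, then \textup{TERM-EQ}$(M)$ and \textup{FREE-}$\theta(M)$ are both co-NP-complete.
\item[(b)] If $B_2^1\notin\mathsf V(M)$, then \textup{TERM-EQ}$(M)$ and \textup{FREE-}$\theta(M)$ are both in \textup{P}.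
\end{itemize}
\end{theorem}

If a co-NP-complete problem is in P, then $\text{co-NP}=\mathrm P$ and hence $\mathrm{NP}=\mathrm P$. So under the assumption $\mathrm P\ne\mathrm{NP}$ neither problem is co-NP-complete in case (b), and the conjecture follows.

An \emph{inverse} of $a\in M$ is an element $b$ with $aba=a$ and $bab=b$, and $a$ is \emph{regular} if it has an inverse. A \emph{block group} is a monoid in which every element has at most one inverse. Monoids with commuting idempotents are block groups (Lemma~\ref{lem:inverse}), and for identity checking the dichotomy holds in this larger class.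

\begin{theorem}\label{thm:block}
Let $M$ be a finite aperiodic block group. If $B_2^1\in\mathsf V(M)$, then \textup{TERM-EQ}$(M)$ is co-NP-complete; otherwise \textup{TERM-EQ}$(M)$ is in \textup{P}. Moreover, $B_2^1\in\mathsf V(M)$ if and only if some regular element of $M$ is not idempotent.
\end{theorem}

The last sentence is the form in which the condition on $B_2^1$ is used (Section~\ref{sec:line}). If all regular elements are idempotent, prefix values change a bounded number of times, which gives a polynomial algorithm (Section~\ref{sec:poly}). Hardness needs more than the case $M=B_2^1$: if $B_2^1\in\mathsf V(M)$, every identity of $M$ holds in $B_2^1$, but the converse may fail, so an instance built for $B_2^1$ may be falsified in $M$ by an assignment that has no meaning in $B_2^1$. The reduction must control all assignments in $M$. Section~\ref{sec:graphs} translates FREE-$\theta(M)$ into a coloring problem for labeled graphs, Section~\ref{sec:sat} encodes 3-SAT in it, and Section~\ref{sec:block} treats block groups.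

\section{Preliminaries}\label{sec:prelim}

Throughout, $M$ is a finite monoid with $x^{k+1}\approx_Mx^k$, $E$ is its set of idempotents and $T$ its set of regular elements. We order $E$ by $e\le f$ if and only if $ef=fe=e$. Green's relations $\mathcal R$ and $\mathcal L$ are defined by $a\mathrel{\mathcal R}b\iff aM=bM$ and $a\mathrel{\mathcal L}b\iff Ma=Mb$. Thus $a\mathrel{\mathcal R}b$ means that each of $a,b$ is a right multiple of the other. The monoid is \emph{$\mathcal R$-trivial} if $a\mathrel{\mathcal R}b$ implies $a=b$.

\begin{lemma}\label{lem:basic}
Let $M$ be a finite aperiodic monoid.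
\begin{itemize}
\item[(a)] \textup{(Stability.)} If $x\in MxyM$, then $x\mathrel{\mathcal R}xy$.
\item[(b)] If $e\in E$ and $c\mathrel{\mathcal R}e$, then $ec=c$ and $c$ is regular. If $r'$ is an inverse of $r$, then $rr'\in E$ and $rr'\mathrel{\mathcal R}r$. Hence an element that is $\mathcal R$-related to a regular element is regular.
\item[(c)] If $b$ is an inverse of $a$ and $ab=ba$, then $a=ab$, and $a$ is idempotent.
\end{itemize}
\end{lemma}

\begin{proof}
(a) From $x=sxyt$ we get $x=s^kx(yt)^k=s^kx(yt)^{k+1}=xyt$.

(b) Write $c=eu$ and $e=cy$. Then $ec=c$ and $cyc=ec=c$. It follows that $c(ycy)c=cyc=c$ and $(ycy)c(ycy)=ycycy=ycy$, so $ycy$ is an inverse of $c$. For the second claim, $rr'rr'=rr'$ and $r=(rr')r$.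

(c) We have $a=aba=a^2b$, and substituting this for one factor $a$ repeatedly gives $a=a^{j+1}b^j$ for all $j\ge1$. So $a=a^{k+1}b^k=a^kb^k=(ab)^k=ab$.
\end{proof}

\begin{lemma}\label{lem:inverse}
\begin{itemize}
\item[(a)] In a block group, idempotents that are $\mathcal R$-related or $\mathcal L$-related are equal.
\item[(b)] If the idempotents of $M$ commute, then $M$ is a block group. Writing $a^{-1}$ for the inverse of $a\in T$, the set $T$ is a submonoid containing $E$, and $(ab)^{-1}=b^{-1}a^{-1}$, $(a^{-1})^{-1}=a$, $e^{-1}=e$ for $a,b\in T$, $e\in E$.
\end{itemize}
\end{lemma}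

\begin{proof}
(a) If $e\mathrel{\mathcal R}f$, then $ef=f$ and $fe=e$; if $e\mathrel{\mathcal L}f$, then $ef=e$ and $fe=f$. In both cases $efe=e$ and $fef=f$, so $f$ is an inverse of $e$. So is $e$ itself.

(b) Let $b,c$ be inverses of $a$. The elements $ab,ac,ba,ca$ are idempotent, so
\[
b=bab=(ba)(ca)b=(ca)(ba)b=cab,\qquad c=cac=c(ab)(ac)=c(ac)(ab)=cab .
\]
For $a,b\in T$, the idempotents $a^{-1}a$ and $bb^{-1}$ commute, so
\[
ab\,b^{-1}a^{-1}\,ab=a(a^{-1}a)(bb^{-1})b=ab,\qquad
b^{-1}a^{-1}\,ab\,b^{-1}a^{-1}=b^{-1}(bb^{-1})(a^{-1}a)a^{-1}=b^{-1}a^{-1}.
\]
The last two formulas hold because the definition of an inverse is symmetric and $eee=e$.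
\end{proof}

When idempotents commute, a product of idempotents is idempotent, and $e\le f$ is equivalent to $ef=e$.

\begin{lemma}\label{lem:freeterm}
Let $M$ be a finite aperiodic monoid with commuting idempotents. Then \textup{FREE-}$\theta(M)$ reduces to \textup{TERM-EQ}$(M)$ by a polynomial-time many-one reduction. In particular both problems are in co-NP.
\end{lemma}

\begin{proof}
If $M$ is trivial, all instances of both problems are positive. Let $M$ be nontrivial and $m\ne1$. Then $m^k\ne1$, since $m^k=1$ would give $m=m^{k+1}=m^k=1$. If some $x_i$ does not occur in $w$, put $x_i=m$ and all other variables equal to $1$: then $w$ has value $1$ and $\theta_n$ has value $m^k$. So such an instance is negative, and we map it to the negative instance $(x,y)$ with $x,y$ distinct variables. Otherwise $n\le|w|$, and we map $\{w,n\}$ to $(w,\theta_n)$, which has size at most $(k+1)|w|$.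
\end{proof}

\section{Regular elements and $B_2^1$}\label{sec:line}

Membership of $B_2^1$ in $\mathsf V(M)$ refers to all finite powers of $M$. We replace it by a condition on single elements. The element $a\in B_2^1$ is regular and not idempotent, and the next two propositions show that this is the relevant feature.

\begin{proposition}\label{prop:star}
Let $M$ be a finite aperiodic block group in which every regular element is idempotent. Then $(xy)^kx\approx_M(xy)^k$, the monoid $M$ is $\mathcal R$-trivial, and $B_2^1\notin\mathsf V(M)$.
\end{proposition}

\begin{proof}
For $x,y\in M$ put $e=(xy)^k$ and $c=ex$. Since $cy=(xy)^{k+1}=e$, we have $c\mathrel{\mathcal R}e$. So $c$ is regular by Lemma~\ref{lem:basic}(b), hence idempotent, hence equal to $e$ by Lemma~\ref{lem:inverse}(a). This proves the identity. If $q=py$ and $p=qx$, then $p=pyx$, so $p=p(yx)^k=p(yx)^ky=py=q$; thus $M$ is $\mathcal R$-trivial. Finally, the identity holds in every member of $\mathsf V(M)$, and in $B_2^1$ it fails at $x=a$, $y=b$, where it says $a=ab$.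
\end{proof}

\begin{proposition}\label{prop:brandt}
Let $M$ be a finite aperiodic monoid with commuting idempotents, and let $a\in M$ be regular and not idempotent. Then $aa^{-1}\ne a^{-1}a$ and $B_2^1\in\mathsf V(M)$.
\end{proposition}

\begin{proof}
Put $b=a^{-1}$, $e=ab$, $f=ba$. Then $e\ne f$ by Lemma~\ref{lem:basic}(c). The relations $aba=a$ and $bab=b$ hold already, but $a^2$ and $b^2$ need not be zero. We make them zero by collapsing an ideal that misses $a$. Let $N$ be the submonoid generated by $a,b$, and let $I=\{n\in N:a\notin NnN\}$. If $n\in I$ and $s,t\in N$, then $NsntN\subseteq NnN$, so $snt\in I$. None of $1,a,b,e,f$ lies in $I$, because $a=aba$.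

We claim $a^2\in I$. Suppose $a=sa^2t$ with $s,t\in N$. Since $a=af=ea$, we get $a=s\,a\,fe\,a\,t$, so $f=ba$ and $e=ab$ lie in $MfeM=MefM$. By stability, $f\mathrel{\mathcal R}fe=ef\mathrel{\mathcal R}e$, and Lemma~\ref{lem:inverse}(a) gives $e=f$, a contradiction. Next, $b^2\in I$: if $a\in Nb^2N$, then $b=bab\in Nb^2N$, and the same argument with $a,b$ interchanged (which interchanges $e,f$) gives $e=f$ again.

The elements $1,a,b,e,f$ are distinct. Indeed, $a$ is not idempotent by hypothesis, and $b$ is not idempotent because $b\notin I$ and $b^2\in I$; so $a,b\notin\{1,e,f\}$. Each of the equalities $a=b$, $ab=1$, $ba=1$ would put $a$ in $Na^2N$, through $a=a^3$, $a=a^2b$, $a=ba^2$ respectively. And $e\ne f$.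

A word in $a,b$ without a factor $aa$ or $bb$ alternates, and $aba=a$, $bab=b$ reduce its value to one of $1,a,b,e,f$. Every other word has its value in $I$. Let $N/I$ be the Rees quotient, the homomorphic image of $N$ in which all of $I$ is identified to a zero. It has the six elements $1,a,b,ab,ba,0$, and its products are computed by the rule just described, which is the rule of $B_2^1$. So $B_2^1\cong N/I\in\mathsf V(M)$.
\end{proof}

Thus, for $M$ as in Theorem~\ref{thm:main}, $B_2^1\in\mathsf V(M)$ if and only if some regular element is not idempotent.

\begin{remark}
Proposition~\ref{prop:brandt} fails without aperiodicity: the group of order two has a regular non-idempotent element, and all monoids in its pseudovariety are commutative. The identity of Proposition~\ref{prop:star} fails outside block groups: in the monoid $\{1,e,f\}$ with $xy=y$ for $x,y\in\{e,f\}$ all elements are idempotent, but $(ef)^ke=e\ne f=(ef)^k$.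
\end{remark}

\section{The polynomial case}\label{sec:poly}

\begin{proposition}\label{prop:poly}
If $M$ is a finite $\mathcal R$-trivial monoid, then \textup{TERM-EQ}$(M)$ is in \textup{P}.
\end{proposition}

\begin{proof}
Let $u=z_1\cdots z_m$, where the $z_i$ are variables, and let $\psi$ be an assignment. Each prefix value $\psi(z_1\cdots z_i)$ is a right multiple of the earlier ones. If a value $p$ is followed by a value $q$ and later by $p$ again, then $p\mathrel{\mathcal R}q$, so $p=q$. Hence the sequence of prefix values never returns to a value it has left, and it changes at most $|M|-1$ times. The idea is to guess the changes instead of the assignment.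

A \emph{trace} for $u$ consists of a number $d<|M|$, positions $1\le i_1<\dots<i_d\le m$ and elements $1=p_0,p_1,\dots,p_d$ of $M$; its \emph{final value} is $p_d$. Put $i_0=0$ and $i_{d+1}=m+1$. An assignment $\psi$ \emph{obeys} the trace if
\[
p_{j-1}\psi(z_{i_j})=p_j\quad(1\le j\le d),\qquad p_j\psi(z_i)=p_j\quad(0\le j\le d,\ i_j<i<i_{j+1}).
\]
If $\psi$ obeys a trace, then by induction along $u$ the prefix values are the $p_j$, and $\psi(u)=p_d$. Conversely $\psi$ obeys the trace that records the changes of its prefix values. So $u\approx_Mv$ fails if and only if some assignment obeys a trace for $u$ and a trace for $v$ with different final values.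

There are $O(m^{|M|-1})$ traces for a word of length $m\geq 1$, so there are polynomially many pairs of traces. For a fixed pair, each condition involves the value of one variable. An assignment obeying both traces therefore exists if and only if, for each variable separately, some element of $M$ satisfies all conditions on that variable. This is tested in polynomial time.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(b)]
If $B_2^1\notin\mathsf V(M)$, every regular element is idempotent by Proposition~\ref{prop:brandt}, so $M$ is $\mathcal R$-trivial by Proposition~\ref{prop:star}. Apply Proposition~\ref{prop:poly} and Lemma~\ref{lem:freeterm}.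
\end{proof}

\section{From words to labeled graphs}\label{sec:graphs}

In this section and the next, $M$ is a finite aperiodic monoid with commuting idempotents. We want to build words that fail to be zero exactly when a combinatorial structure exists. In Example~\ref{ex:alt} a nonzero product of matrix units is a walk on the two indices $1,2$. In general the role of the indices is played by the idempotents of $M$.

\subsection{The action of $T$ on $E$}

For $e\in E$ and $t\in T$ put
\[
e\cdot t=t^{-1}et\quad\text{if } e\le tt^{-1},
\]
and leave $e\cdot t$ undefined otherwise. This is the Munn representation of the inverse monoid $T$.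

\begin{lemma}\label{lem:action}
Let $e,f,g\in E$ and $s,t\in T$.
\begin{itemize}
\item[(a)] If $e\cdot t$ is defined, it lies in $E$.
\item[(b)] $e\cdot(st)=(e\cdot s)\cdot t$, one side being defined if and only if the other is.
\item[(c)] $e\cdot t=f$ if and only if $f\cdot t^{-1}=e$. So $t$ acts as a partial injection of $E$, and $t^{-1}$ as its inverse.
\item[(d)] $g$ acts as the identity map of $\{e\in E:e\le g\}$, and $1$ as the identity map of $E$.
\item[(e)] If $e\cdot s^k$ is defined, then $e\cdot s=e$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) $t^{-1}et\,t^{-1}et=t^{-1}eet=t^{-1}et$, since $ett^{-1}=e$.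

(b) The left side is defined if and only if $e\le h:=stt^{-1}s^{-1}$. Suppose $e\le h$. Since $hss^{-1}=h$, we get $e\le ss^{-1}$. Also $s^{-1}es=s^{-1}ehs=s^{-1}es(tt^{-1})(s^{-1}s)=s^{-1}es(s^{-1}s)(tt^{-1})=s^{-1}es\,tt^{-1}$, so $e\cdot s\le tt^{-1}$. Conversely, if $e\le ss^{-1}$ and $s^{-1}es\le tt^{-1}$, then $e=s(s^{-1}es)s^{-1}=s(s^{-1}es)tt^{-1}s^{-1}=eh$. When defined, both sides equal $t^{-1}s^{-1}est$.

(c) If $f=t^{-1}et$ and $e\le tt^{-1}$, then $ft^{-1}t=f$ and $tft^{-1}=(tt^{-1})e(tt^{-1})=e$. The converse is the same statement for $t^{-1}$.

(d) Here $gg^{-1}=g$, and $geg=e$ for $e\le g$.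

(e) Since $s^k$ is idempotent, $e\cdot s^k=e$ by (d). By (b), $e\cdot s=(e\cdot s^k)\cdot s=e\cdot s^{k+1}=e\cdot s^k=e$.
\end{proof}

Part (e) is the form that aperiodicity takes for the action: a point that can be moved $k$ times by $s$ is fixed by $s$, so $s$ has no cycles other than fixed points.

\begin{example}\label{ex:action}
In $B_2^1$ all elements are regular, $a^{-1}=b$, and $E=\{1,e,f,0\}$ with $e=ab$, $f=ba$. The element $a$ is defined on $\{e,0\}$ and sends $e\mapsto f$, $0\mapsto0$; the element $b$ sends $f\mapsto e$, $0\mapsto0$; the idempotents fix the points where they are defined.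
\end{example}

\subsection{Inverse words and walks}

Let $X$ be a finite alphabet. An \emph{inverse word} is a word $w=y_1\cdots y_m$ over $X\cup X^{-1}$; its formal inverse is $w^{-1}=y_m^{-1}\cdots y_1^{-1}$, with $(x^{-1})^{-1}=x$. A map $t:X\to T$, $x\mapsto t_x$, gives $w$ a value $t(w)\in T$, where $x^{-1}$ is read as $t_x^{-1}$; then $t(w^{-1})=t(w)^{-1}$. Put $z_t=\prod_{x\in X}t_x^k\in E$. If $e\cdot t(w)$ is defined, then by Lemma~\ref{lem:action}(b) so are all terms of the sequence $e\cdot t(y_1\cdots y_j)$, $0\le j\le m$, which we call the \emph{walk} of $w$ from $e$ under $t$.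

\begin{lemma}\label{lem:walk}
Suppose each $x\in X$ occurs in $w$ as $x$ or $x^{-1}$, and let $t:X\to T$. Then $t(w)\ne z_t$ if and only if for some $e\in E$ the walk of $w$ from $e$ under $t$ is defined and not constant.
\end{lemma}

\begin{proof}
Let $z=z_t$. Since the factors of $z$ commute and $t_x^{k+1}=t_x^k$, we have $zt_x=z=t_xz$; taking inverses, $t_x^{-1}z=z=zt_x^{-1}$.

Suppose $t(w)=z$ and the walk from $e$ is defined, so that $e\le z$. For $r\in\{t_x,t_x^{-1}\}$ we get $er=ezr=ez=e$ and $re=rze=ze=e$. Hence $err^{-1}=e$ and $r^{-1}er=e$, that is, $e\cdot r=e$. The walk is constant.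

Conversely, suppose that all defined walks are constant. Let $\tau=t(w)$ and $e=\tau\tau^{-1}$. The walk from $e$ is defined, hence constant. Each $x$ occurs in $w$, so $e\cdot t_x=e$ or $e\cdot t_x^{-1}=e$, and these are equivalent by Lemma~\ref{lem:action}(c). Thus $et_xt_x^{-1}=e$ and $t_x^{-1}et_x=e$. For $r=et_x$ this gives $rr^{-1}=et_xt_x^{-1}e=e$ and $r^{-1}r=t_x^{-1}et_x=e$, so $r=e$ by Lemma~\ref{lem:basic}(c). Therefore $et_x=e$ and $et_x^{-1}=et_xt_x^{-1}=e$ for all $x$. It follows that $\tau=e\tau=e$ and $ez=e$. Also $z\tau=z$, that is, $ze=z$. So $\tau=e=ez=ze=z$.
\end{proof}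

\subsection{Removing the inverses}

An instance of FREE-$\theta(M)$ has no inverses, and its variables range over $M$ and not over $T$. Both defects are repaired by one substitution. Use two variables $x,\bar x$ for each $x\in X$, and let $\tilde w$ be the word obtained from $w$ by replacing $x$ by $(x\bar x)^kx$ and $x^{-1}$ by $(\bar xx)^k\bar x$. Whatever the values of $x$ and $\bar x$, these two words evaluate to mutually inverse elements.

\begin{lemma}\label{lem:tilde}
$\tilde w\approx_M\prod_{x\in X}x^k\bar x^k$ if and only if $t(w)=z_t$ for all $t:X\to T$.
\end{lemma}

\begin{proof}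
Let $c,\bar c\in M$, and put $e=(c\bar c)^k$, $p=ec$, $\bar p=(\bar cc)^k\bar c$. Then $p\bar p=(c\bar c)^{2k+1}=e$, so $p\bar pp=eec=p$; interchanging $c$ and $\bar c$ gives $\bar pp\bar p=\bar p$. Thus $p\in T$ and $\bar p=p^{-1}$. If $c\in T$ and $\bar c=c^{-1}$, then $e=cc^{-1}$ and $p=c$.

We claim $p^k=c^k\bar c^k$. Put $g=p^k$ and $y=c^k\bar c^k=\bar c^kc^k$; both are idempotent. From $ep=p$ we get $eg=g$, so $ge=g$. Hence
\[
gc=gec=gp=g,\qquad g\bar c=gp\bar c=g(c\bar c)^{k+1}=ge=g,
\]
and so $gy=g$. On the other hand, $yc=\bar c^kc^{k+1}=y$ and $y\bar c=c^k\bar c^{k+1}=y$, so $yp=y$ and $yg=y$. Therefore $g=gy=yg=y$.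

Now take an assignment $x\mapsto c_x$, $\bar x\mapsto\bar c_x$, and let $t_x=(c_x\bar c_x)^kc_x$. The value of $\tilde w$ is $t(w)$, and by the claim the value of $\prod_xx^k\bar x^k$ is $z_t$. Every $t:X\to T$ arises in this way, from $c_x=t_x$, $\bar c_x=t_x^{-1}$.
\end{proof}

\subsection{Graphs}

A walk constrains consecutive idempotents only. To impose an arbitrary pattern of constraints we must force a walk to return to an idempotent it has visited. By Lemma~\ref{lem:action}(e), a $k$-th power does this.

Let $\Gamma$ be a finite connected graph with at least one edge, whose edges are directed and labeled by letters of $X$, each letter being used; loops and multiple edges are allowed, and connectivity ignores directions. We write $(u,x,v)$ for an edge from $u$ to $v$ labeled $x$. A \emph{solution} of $\Gamma$ is a pair $(t,\varphi)$, where $t:X\to T$ and $\varphi$ is a map (a \emph{coloring}) from the vertices to $E$, such that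
\[
\varphi(u)\cdot t_x=\varphi(v)\qquad\text{for every edge }(u,x,v).
\]
The solution is \emph{non-constant} if $\varphi$ is. A path in $\Gamma$ spells an inverse word: an edge labeled $x$ contributes $x$ when traversed forward and $x^{-1}$ when traversed backward. Fix a base vertex $v_0$ and a spanning tree, and let $g_v$ be the inverse word spelled by the tree path from $v_0$ to $v$. For an edge $\varepsilon=(u,x,v)$ let $\lambda_\varepsilon=g_uxg_v^{-1}$, and let
\[
w_\Gamma=\prod_\varepsilon\lambda_\varepsilon^k ,
\]
the product over all edges in any fixed order. If $\Gamma$ has $n_0$ vertices and $n_1$ edges, then $|\tilde w_\Gamma|\le k(2k+1)(2n_0-1)n_1$.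

\begin{proposition}\label{prop:graph}
The word $\tilde w_\Gamma$ fails to represent the zero of the relatively free monoid of $M$ on $\{x,\bar x:x\in X\}$ if and only if $\Gamma$ has a non-constant solution.
\end{proposition}

\begin{proof}
Each label occurs in $w_\Gamma$. By Lemmas~\ref{lem:walk} and~\ref{lem:tilde} it suffices to show that $\Gamma$ has a non-constant solution if and only if some walk of $w_\Gamma$ is defined and not constant.

Let $(t,\varphi)$ be a solution. The word $w_\Gamma$ is spelled by a closed path at $v_0$ that traverses every edge and so visits every vertex. By the edge condition and Lemma~\ref{lem:action}(c), the walk of $w_\Gamma$ from $\varphi(v_0)$ is defined and consists of the colors of the vertices visited. So this walk is non-constant if and only if $\varphi$ is.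

Conversely, let the walk of $w_\Gamma$ from $e$ under $t$ be defined and not constant. For the first edge $\varepsilon$, $e\cdot t(\lambda_\varepsilon)^k$ is defined, so $e\cdot t(\lambda_\varepsilon)=e$ by Lemma~\ref{lem:action}(e), and the walk is at $e$ again after the factor $\lambda_\varepsilon^k$. By induction $e\cdot t(\lambda_\varepsilon)=e$ for all edges. For $\varepsilon=(u,x,v)$ this says that $e\cdot t(g_u)$ is defined and $\bigl((e\cdot t(g_u))\cdot t_x\bigr)\cdot t(g_v)^{-1}=e$; by Lemma~\ref{lem:action}(c), $e\cdot t(g_v)$ is defined and equals $(e\cdot t(g_u))\cdot t_x$. Every vertex lies on an edge, so $\varphi(v)=e\cdot t(g_v)$ defines a coloring with $\varphi(v_0)=e$, and $(t,\varphi)$ is a solution. By the previous paragraph it is non-constant.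
\end{proof}

For example, let $\Gamma$ be the path $v_0\to v_1\to v_2$ with both edges labeled $x$, so $w_\Gamma=(xx^{-1})^k(xxx^{-1}x^{-1})^k$. A non-constant solution is an element that moves some idempotent on which its square is defined. By Example~\ref{ex:action}, $B_2^1$ has no such element; indeed $w_\Gamma$ evaluates to $0=z_t$ for $t_x\in\{a,b\}$, and to $t_x=z_t$ for idempotent $t_x$.

\section{Encoding 3-SAT}\label{sec:sat}

Assume now that $B_2^1\in\mathsf V(M)$. By Proposition~\ref{prop:star} there is a regular non-idempotent $a\in M$. A 3-CNF formula $\Phi$ is a conjunction of nonempty clauses, each a disjunction of literals on at most three variables from a set $Y$. Deciding whether $\Phi$ is unsatisfiable is co-NP-complete. We shall build a graph $\Gamma_\Phi$ that has a non-constant solution if and only if $\Phi$ is satisfiable.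

\subsection{The case $M=B_2^1$}\label{sub:model}

By Example~\ref{ex:action}, if one end of an edge has color $0$ or $1$, the other end has the same color. So a non-constant solution of a connected graph uses only the colors $e,f$, and for each label one of three things happens: all its edges go from $e$ to $f$, all go from $f$ to $e$, or all preserve the color. Conversely, each such coloring comes from a solution, with values $a$, $b$, $1$. Call a label \emph{essential} if its edges change the color.

Take the cube $\{0,1\}^A$ for a finite set $A$, and give the label $\sigma_\alpha$ to all edges in direction $\alpha\in A$, oriented from coordinate $0$ to coordinate $1$. At most one label is essential. Indeed, if $\sigma_\alpha$ and $\sigma_\beta$ both were, the origin and its neighbor in direction $\alpha$ would have different colors, while both are tails of $\sigma_\beta$-edges and so have the same color. Hence the color of $x\in\{0,1\}^A$ is either constant or determined by a single coordinate $x(\alpha)$, and the second case occurs exactly when the corners $(0,\dots,0)$ and $(1,\dots,1)$ have different colors. \emph{A non-constant coloring of the cube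 selects an element of $A$.}

For a variable $v\in Y$ take $A=\{0,1\}$, the set of its truth values; the cube is a square. Glue the corners $(0,0)$ of all squares to one vertex and the corners $(1,1)$ to another, and join these two vertices by a \emph{base edge} with a label of its own. In a non-constant solution the ends of the base edge have different colors, so every square selects a truth value (Figure~\ref{fig:square}).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2,>=stealth,every node/.style={font=\small}]
\node[draw,circle] (a) at (0,0) {$e$}; \node[draw,circle] (b) at (1,0) {$f$};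
\node[draw,circle] (c) at (0,1) {$e$}; \node[draw,circle] (d) at (1,1) {$f$};
\draw[->,very thick] (a)--node[below]{$\sigma_0$}(b); \draw[->,very thick] (c)--node[above]{$\sigma_0$}(d);
\draw[->] (a)--node[left]{$\sigma_1$}(c); \draw[->] (b)--node[right]{$\sigma_1$}(d);
\draw[->,dashed] (a)--(d);
\node[draw,circle] (p) at (2.5,0) {$e$}; \node[draw,circle] (q) at (3.5,0) {$e$};
\node[draw,circle] (r) at (2.5,1) {$f$}; \node[draw,circle] (s) at (3.5,1) {$f$};
\draw[->] (p)--node[below]{$\sigma_0$}(q); \draw[->] (r)--node[above]{$\sigma_0$}(s);
\draw[->,very thick] (p)--node[left]{$\sigma_1$}(r); \draw[->,very thick] (q)--node[right]{$\sigma_1$}(s);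
\draw[->,dashed] (p)--(s);
\end{tikzpicture}
\caption{The square of a Boolean variable for $M=B_2^1$, with $e=ab$, $f=ba$. Parallel sides carry the same label; the dashed diagonal is the base edge shared by all squares. If the base edge goes from $e$ to $f$, there are two colorings: the bold label takes the value $a$ and the other the value $1$. The left coloring selects the truth value $0$, the right one the truth value $1$.}
\label{fig:square}
\end{figure}

For a clause take as $A$ the set of satisfying assignments of its variables. For $v\vee v'$ this is $A=\{01,10,11\}$, and a point of the cube is a triple $(x(01),x(10),x(11))$. Glue the point $(y(0),y(1))$ of the square of $v$ to $(y(0),y(1),y(1))$, and the point $(y(0),y(1))$ of the square of $v'$ to $(y(1),y(0),y(1))$; in each case $x(\alpha)$ is $y$ evaluated at the value that $\alpha$ gives to the variable. If the cube selects $\alpha$, then the color of a point $y$ in the square of $v$ is determined by $y(\alpha(v))$, so that square selects $\alpha(v)$, and the square of $v'$ selects $\alpha(v')$. The selected truth values therefore satisfy every clause. Conversely, a satisfying assignment tells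 each cube which coordinate to select.

\subsection{Two obstacles}\label{sub:obstacles}

For general $M$ a cube need not select a single coordinate, for two reasons.

\emph{Long paths.} Suppose $s\in T$ acts as $q_0\mapsto q_1\mapsto q_2$ with $q_0\neq q_1$. Color the square by $x\mapsto q_{1+x(0)-x(1)}$, with $\sigma_0\mapsto s$ and $\sigma_1\mapsto s^{-1}$. This is a non-constant solution in which the two directions cancel, and the ends of the base edge both have color $q_1$. The remedy is to subdivide each side of the cube into as many steps as the longest path in $M$. A label that moves a color along a full side then uses up all the room there is, and the color determines the position on that side.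

\emph{Independent copies.} In $M=B_2^1\times B_2^1$ color the square by $x\mapsto(c_{x(0)},c_{x(1)})$, where $c_0=e$, $c_1=f$, with $\sigma_0\mapsto(a,1)$ and $\sigma_1\mapsto(1,a)$. Both truth values are selected. This cannot be prevented. But the number of selected coordinates is bounded in terms of $|E|$, and we shall extract a satisfying assignment from such bounded selections, at the cost of using cubes for all sets of variables up to a larger constant size.

To handle the first obstacle, let $\ell$ be the largest positive integer for which there are $s\in T$ and $q\in E$ with $q\cdot s^\ell$ defined and $q\cdot s\ne q$. It exists: the value $1$ is attained, since $aa^{-1}\cdot a=a^{-1}a\ne aa^{-1}$ by Proposition~\ref{prop:brandt}, and no value $\ge k$ is attained, by Lemma~\ref{lem:action}(b),(e). By definition,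
\begin{equation}\label{eq:ell}
e\cdot\tau^{j}\text{ defined and }e\cdot\tau\ne e\ \Longrightarrow\ j\le\ell\qquad(e\in E,\ \tau\in T,\ j\ge1).
\end{equation}
Fix $s\in T$ and $q_0\in E$ attaining $\ell$, and put $q_i=q_0\cdot s^i$ for $0\le i\le\ell$. Then $q_i\cdot s=q_{i+1}$ for $i<\ell$, and $q_0\ne q_1$. For $B_2^1$ we have $\ell=1$.

\subsection{The graph $\Gamma_\Phi$}

Let $S=\{0,1,\dots,\ell\}$, $C=\lfloor\log_2|E|\rfloor$ and $B=3C$. These depend on $M$ only, and $C\ge1$ because $q_0\ne q_1$. A set $W\subseteq Y$ is \emph{small} if $|W|\le B$. For small $W$ let $A_W$ be the set of all $\alpha:W\to\{0,1\}$ that satisfy every clause of $\Phi$ whose variables lie in $W$. For $W'\subseteq W$, restriction gives a map $\rho:A_W\to A_{W'}$, $\alpha\mapsto\alpha|_{W'}$. Since clauses are nonempty, $A_\varnothing$ has exactly one element, the empty map.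

For each small $W$ take the \emph{cube} $S^{A_W}$ of all maps $x:A_W\to S$. For $\alpha\in A_W$ let $1_\alpha$ be the indicator function of $\alpha$, and give the label $\sigma_{W,\alpha}$ to all edges
\[
x\longrightarrow x+1_\alpha\qquad(x\in S^{A_W},\ x(\alpha)<\ell).
\]
The graph $\Gamma_\Phi$ is the disjoint union of the cubes, with vertices identified by the equivalence relation generated by
\[
y\sim y\circ\rho\qquad(W'\subseteq W\text{ small},\ y\in S^{A_{W'}}).
\]
The cube $S^{A_\varnothing}$ is a path with $\ell\ge1$ edges, the \emph{base path}. Its vertex $i$ is identified with the constant function $i$ in every cube. (If $A_W=\varnothing$, the cube of $W$ is one point, and the whole base path is glued to it.) Each cube is connected and meets the base path, so $\Gamma_\Phi$ is connected, and each label is used. There are $O(|Y|^B)$ cubes, each with at most $(\ell+1)^{2^B}$ vertices. So $\Gamma_\Phi$ and $\tilde w_{\Gamma_\Phi}$ are computable from $\Phi$ in polynomial time.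

\begin{proposition}\label{prop:sat}
$\Phi$ is satisfiable if and only if $\Gamma_\Phi$ has a non-constant solution.
\end{proposition}

\begin{proof}
Let $\mathbf a:Y\to\{0,1\}$ satisfy $\Phi$. Then $\mathbf a|_W\in A_W$ for all small $W$. Color $x\in S^{A_W}$ by $q_{x(\mathbf a|_W)}$. This respects the identifications, because $(y\circ\rho)(\mathbf a|_W)=y(\mathbf a|_{W'})$. Give $\sigma_{W,\alpha}$ the value $s$ if $\alpha=\mathbf a|_W$ and the value $1$ otherwise. In the first case an edge goes from some $q_i$ to $q_{i+1}=q_i\cdot s$; in the second case its ends have the same color. The first two vertices of the base path have colors $q_0\ne q_1$.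

Conversely, let $(t,\varphi)$ be a non-constant solution. For small $W$ let $f_W:S^{A_W}\to E$ be the map induced by $\varphi$, and let $\tau_{W,\alpha}\in T$ be the value of $\sigma_{W,\alpha}$. Then
\begin{equation}\label{eq:f}
f_W(x)\cdot\tau_{W,\alpha}=f_W(x+1_\alpha)\ \ \text{if }x(\alpha)<\ell,\qquad\quad f_{W'}(y)=f_W(y\circ\rho)\ \ \text{if }W'\subseteq W .
\end{equation}
Claims 1--3 recover as much as possible of the picture in Section~\ref{sub:model}.

\medskip\noindent\textbf{Claim 1.} \emph{For $\alpha\in A_W$, either $f_W(x)=f_W(x+1_\alpha)$ for all $x$ with $x(\alpha)<\ell$, or $f_W(x)\ne f_W(x+1_\alpha)$ for all such $x$.}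

Write $(i,b)$ for the point with $\alpha$-coordinate $i$ and remaining coordinates $b\in S^{A_W\setminus\{\alpha\}}$, and $\tau=\tau_{W,\alpha}$. Suppose $f_W(i,b)=f_W(i+1,b)=p$ for some $i,b$. Then $p\cdot\tau=p$ and $p\cdot\tau^{-1}=p$. Since $f_W(j+1,b)=f_W(j,b)\cdot\tau$ and $f_W(j,b)=f_W(j+1,b)\cdot\tau^{-1}$, we get $f_W(j,b)=p$ for all $j\in S$. Now let $\beta\ne\alpha$. If $b(\beta)<\ell$, then $f_W(j,b+1_\beta)=p\cdot\tau_{W,\beta}$ for all $j$, and if $b(\beta)>0$, then $f_W(j,b-1_\beta)=p\cdot\tau_{W,\beta}^{-1}$ for all $j$. So $f_W$ is also constant on the neighboring lines in direction $\alpha$. Every $b'$ is reached from $b$ by such steps, so the first alternative holds.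

\medskip
Call $\alpha$ \emph{essential} in the second case, and let $I_W\subseteq A_W$ be the set of essential elements. Changing an inessential coordinate does not change $f_W$, so $f_W(x)$ depends only on $x|_{I_W}$.

\medskip\noindent\textbf{Claim 2.} \emph{If $\alpha\in I_W$ and $f_W(x)=f_W(y)$, then $x(\alpha)=y(\alpha)$. Consequently $|I_W|\le C$.}

Suppose $i=x(\alpha)<j=y(\alpha)$, and let $\tau=\tau_{W,\alpha}$. Let $y^0$ be $y$ with the $\alpha$-coordinate changed to $0$. We climb from $y^0$ to $y$, pass to $x$, which has the same color and lies lower, and climb to the top. By \eqref{eq:f}, $f_W(y^0)\cdot\tau^j=f_W(y)=f_W(x)$, and $f_W(x)\cdot\tau^{\ell-i}$ is defined. So $f_W(y^0)\cdot\tau^{\ell+j-i}$ is defined, while $f_W(y^0)\cdot\tau=f_W(y^0+1_\alpha)\ne f_W(y^0)$. This contradicts \eqref{eq:ell}, since $\ell+j-i>\ell$. It follows that $f_W$ is injective on the set of points that vanish outside $I_W$, so $2^{|I_W|}\le(\ell+1)^{|I_W|}\le|E|$.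

\medskip\noindent\textbf{Claim 3.} \emph{If $W'\subseteq W$ are small, then $I_{W'}=\rho(I_W)$.}

Let $\beta\in A_{W'}$ and take $y\in S^{A_{W'}}$ with $y(\beta)<\ell$. The points $y\circ\rho$ and $(y+1_\beta)\circ\rho$ differ exactly in the coordinates from $\rho^{-1}(\beta)$, and their colors are $f_{W'}(y)$ and $f_{W'}(y+1_\beta)$. If $\rho^{-1}(\beta)$ meets $I_W$, the colors differ by Claim 2, so $\beta\in I_{W'}$. Otherwise the points agree on $I_W$, the colors are equal, and $\beta\notin I_{W'}$.

\medskip\noindent\textbf{Extracting an assignment.} If $I_\varnothing$ were empty, then all $I_W$ would be empty by Claim 3, every $f_W$ would be constant, and since each cube meets the base path, $\varphi$ would be constant. So $|I_\varnothing|=1$.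

We now have a family of sets $I_W$ of locally satisfying partial assignments, of size at most $C$, compatible under restriction. Picking a value from each $I_{\{v\}}$ does not work: if $I_{\{v,v'\}}=\{01,10\}$, then $I_{\{v\}}=I_{\{v'\}}=\{0,1\}$, and the choice $00$ violates $v\vee v'$. We need a set $W$ beyond which extensions are unique, and the bound $C$ provides one. Start with $W=\varnothing$. As long as there is $D\subseteq Y$ with $|D|\le3$ and $|I_{W\cup D}|>|I_W|$, replace $W$ by $W\cup D$. The size $|I_W|$ starts at $1$, grows at each step and is at most $C$. So there are at most $C-1$ steps, $|W|\le3(C-1)$ at all times, and all sets $W\cup D$ considered have at most $3C=B$ elements. For the final $W$ and every $D$ with $|D|\le3$, the restriction map $I_{W\cup D}\to I_W$ is onto by Claim 3 and $|I_{W\cup D}|\le|I_W|$; hence it is a bijection.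

Fix $\alpha\in I_W$, which is nonempty. For $v\in Y$ let $\alpha_v$ be the unique element of $I_{W\cup\{v\}}$ extending $\alpha$, and put $\mathbf a(v)=\alpha_v(v)$. Take a clause with variable set $D$, and let $\beta\in I_{W\cup D}$ extend $\alpha$. For $v\in D$, the restriction $\beta|_{W\cup\{v\}}$ lies in $I_{W\cup\{v\}}$ by Claim 3 and extends $\alpha$, so it equals $\alpha_v$, and $\beta(v)=\mathbf a(v)$. Since $\beta\in A_{W\cup D}$ satisfies the clause, so does $\mathbf a$. Thus $\mathbf a$ satisfies $\Phi$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
Let $X$ be the set of labels of $\Gamma_\Phi$, put $n=2|X|$, and rename the variables $x,\bar x$ $(x\in X)$ as $x_1,\dots,x_n$. By Propositions~\ref{prop:graph} and~\ref{prop:sat}, $\Phi$ is unsatisfiable if and only if $\tilde w_{\Gamma_\Phi}\approx_M\theta_n$. So $\Phi\mapsto\{\tilde w_{\Gamma_\Phi},n\}$ is a polynomial-time many-one reduction from unsatisfiability of 3-CNF formulas to FREE-$\theta(M)$. By Lemma~\ref{lem:freeterm}, FREE-$\theta(M)$ and TERM-EQ$(M)$ are both co-NP-complete.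
\end{proof}

\section{Aperiodic block groups}\label{sec:block}

Sections~\ref{sec:graphs} and~\ref{sec:sat} depend on commuting idempotents: without them $T$ need not be closed under multiplication.

\begin{example}
Let $M=\{1,e,f,ef,fe,0\}$ with $e^2=e$, $f^2=f$, $efe=fef=0$: the alternating words in two idempotents, with all words of length at least three set to $0$. It satisfies $x^3\approx x^2$. Each of $1,e,f,0$ is its own unique inverse, and $ef$, $fe$ are not regular, since $ef\,m\,ef=0=fe\,m\,fe$ for all $m$. So $M$ is an aperiodic block group in which $ef\ne fe$ and a product of regular elements need not be regular.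
\end{example}

The problem FREE-$\theta$ does not appear in Theorem~\ref{thm:block} because $x_1^kx_2^k$ is the zero of $F_2(M)$ only if idempotents commute: the identities $x_1^kx_2^kx_1\approx x_1^kx_2^k\approx x_2x_1^kx_2^k$ give $efe=ef$ at $(x_1,x_2)=(e,f)$ and $fe=efe$ at $(x_1,x_2)=(f,e)$. For identity checking, we pass to a quotient $\overline M$ with commuting idempotents and then express the identities of $\overline M$ by identities of $M$.

Let $M$ be a finite aperiodic block group, and write $c^{-1}$ for the unique inverse of $c\in T$. For $r\in T$ and $m\in M$ put
\[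
r\circ m=rm\quad\text{if }rm\mathrel{\mathcal R}r,
\]
and leave $r\circ m$ undefined otherwise. By Lemma~\ref{lem:basic}(b), $r\circ m\in T$ when defined. Since $rM\supseteq rmM\supseteq rmnM$, we have $rmn\mathrel{\mathcal R}r$ if and only if $rm\mathrel{\mathcal R}r$ and $rmn\mathrel{\mathcal R}rm$. So $r\circ(mn)=(r\circ m)\circ n$, one side being defined if and only if the other is, and $1$ acts as the identity. Thus $M$ acts on $T$ by partial maps. The next lemma is where uniqueness of inverses enters.

\begin{lemma}\label{lem:inj}
Each $m\in M$ acts on $T$ as a partial injection.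
\end{lemma}

\begin{proof}
Let $r\circ m=r'\circ m=c$, and put $e=cc^{-1}$, $v=mc^{-1}$. Since $r\mathrel{\mathcal R}c\mathrel{\mathcal R}e$, we have $er=r$ by Lemma~\ref{lem:basic}(b). Also $rv=cc^{-1}=e$ and $ve=mc^{-1}cc^{-1}=v$. Hence $rvr=er=r$ and $vrv=ve=v$, so $r$ is an inverse of $v$. The same computation applies to $r'$, and therefore $r=r'$.
\end{proof}

Write $m\sim n$ if $m$ and $n$ induce the same partial map of $T$, and let $\overline M=M/{\sim}$, the monoid of induced partial maps. It is a homomorphic image of $M$, so it is finite, satisfies $x^{k+1}\approx x^k$ and lies in $\mathsf V(M)$. An idempotent partial injection $\pi$ is the identity map of its domain, because $\pi(\pi(r))=\pi(r)$ forces $\pi(r)=r$; and partial identity maps commute. So the idempotents of $\overline M$ commute.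

To test $u\sim v$ inside $M$ we need a term that detects whether $ru$ stays in the $\mathcal R$-class of $r$. A prefix variable $y$ supplies $r$, a suffix variable $z$ leads back to the idempotent of the class, and the $k$-th power records only whether this succeeded.

\begin{lemma}\label{lem:transfer}
Let $u,v$ be words and $y,z$ variables not occurring in them. Then
\[
u\approx_{\overline M}v\iff(yuz)^k\approx_M(yvz)^k .
\]
\end{lemma}

\begin{proof}
Every assignment in $\overline M$ lifts to $M$, so $u\approx_{\overline M}v$ means that under every assignment in $M$ the values of $u$ and $v$ are $\sim$-related. We denote values by the same letters.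

($\Rightarrow$) Let $e=(yuz)^k$ and $f=(yvz)^k$. From $e=e\,yuz$ we see that $ey$ and $eyu$ are both $\mathcal R$-related to $e$. So $ey\in T$ and $(ey)\circ u$ is defined. Since $u\sim v$, we get $eyv=eyu$, hence $e\,yvz=e\,yuz=e$, and so $ef=e$. Interchanging $u$ and $v$ gives $fe=f$. Thus $e\mathrel{\mathcal L}f$, and $e=f$ by Lemma~\ref{lem:inverse}(a).

($\Leftarrow$) Fix values for the variables of $u,v$, and let $r\in T$ with $r\circ u$ defined. Put $e=rr^{-1}$, so $e\mathrel{\mathcal R}r\mathrel{\mathcal R}ru$ and $er=r$. Give $y$ the value $r$ and $z$ a value with $ruz=e$. Then $(rvz)^k=(ruz)^k=e$. So $e\in rvM$, hence $r=er\in rvM$, and $r\circ v=rv$ is defined. Moreover $rvz=e\,rvz=(rvz)^{k+1}=(rvz)^k=e$. So $(ru)\circ z=e=(rv)\circ z$, both sides being defined because $ru$ and $rv$ are $\mathcal R$-related to $e$. Lemma~\ref{lem:inj} gives $ru=rv$. Interchanging $u$ and $v$, we conclude that $u\sim v$.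
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:block}]
If every regular element of $M$ is idempotent, then $B_2^1\notin\mathsf V(M)$ and TERM-EQ$(M)$ is in P by Propositions~\ref{prop:star} and~\ref{prop:poly}.

Now let $a\in M$ be regular and not idempotent, with inverse $b$, and let $e=ab$. The image $\bar a$ of $a$ in $\overline M$ is regular, with inverse the image of $b$. It is not idempotent: $e\circ a=ea=a$ is defined because $a\mathrel{\mathcal R}e$, and if $\bar a$ were a partial identity map we would get $a=e\in E$. By Proposition~\ref{prop:brandt}, $B_2^1\in\mathsf V(\overline M)\subseteq\mathsf V(M)$, and by Theorem~\ref{thm:main}(a), TERM-EQ$(\overline M)$ is co-NP-complete. By Lemma~\ref{lem:transfer}, the map $(u,v)\mapsto\bigl((yuz)^k,(yvz)^k\bigr)$ is a polynomial-time many-one reduction from TERM-EQ$(\overline M)$ to TERM-EQ$(M)$, and the latter is in co-NP. So TERM-EQ$(M)$ is co-NP-complete. The two cases are exhaustive and are distinguished by whether $B_2^1\in\mathsf V(M)$, which proves all assertions.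
\end{proof}

\begin{thebibliography}{9}

\bibitem{perkins}
\emph{Word problem of the Perkins semigroup via directed acyclic graphs},
\texttt{https://citeseerx.ist.psu.edu/\allowbreak document?\allowbreak doi=\allowbreak a683cb842f14c260882f\allowbreak 6d250288b2a4ce9e20b3\allowbreak\&repid=rep1\allowbreak\&type=pdf}

\end{thebibliography}
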